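# Identifying a partial order by comparisons: query-optimal and in polynomial time

## 1. Total orders: binary insertion, and what breaks

A finite set $P$ of $n$ elements carries an order that we do not see. We may pick two distinct elements $x,y$ and ask how they compare, and we want to know the whole order after as few questions as possible. Algorithms are deterministic, and we count questions in the worst case.

Start with the case where the order is promised to be **total**, so each answer is $x\prec y$ or $y\prec x$. This is sorting.

**Upper bound.** Insert the elements one at a time as $x_1,\dots,x_n$. When $x_t$ arrives, the previous $t-1$ elements form a known chain, and $x_t$ has $t$ possible positions. Binary search finds the right one with $\lceil\log_2 t\rceil\le 1+\log_2 t$ queries. The total is at most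
$$\sum_{t=1}^n(1+\log_2 t)=\log_2 n!+n .$$

**Lower bound.** All answers are binary, so a deterministic algorithm is a binary decision tree. Different total orders must end in different leaves, so there are at least $n!$ leaves and some branch has length at least $\log_2 n!$.

**The two bounds match up to a constant.** For $1\le i\le n$ we have $i(n+1-i)-n=(i-1)(n-i)\ge 0$, so $(n!)^2=\prod_{i=1}^n i(n+1-i)\ge n^n$. Hence for $n\ge2$
$$n\le n\log_2 n\le 2\log_2 n!, \tag{1}$$
and binary insertion uses at most $3\log_2 n!$ queries. By hand: for $n=2,3,4$ binary insertion uses at most $1$, $3$, $5$ queries, and $\lceil\log_2 n!\rceil$ is also $1,3,5$.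

Now drop the promise. A query can also return "incomparable". Look at the opposite extreme, where *no* two elements are comparable. If an algorithm never asks about some pair $x,y$, then the order whose only relation is $x\prec y$ gives the same answers to everything it did ask. So if both orders are allowed, all $\binom n2$ pairs must be queried. For three mutually incomparable elements this means three queries.

So two different costs appear: about $\log n$ per element, for locating it, and a cost per element that grows with the amount of incomparability. What changes in the insertion step is that a new element no longer has a "position", which is one number. It has a set of elements below it and a set of elements above it. We want to find both sets, in polynomial time, for a price that is the *sum* of the two unavoidable costs and not their product.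

## 2. Width, downsets, and two measures of optimality

Let $\preceq$ be a partial order on $P$. A query of a pair $x,y$ tells whether $x\prec y$, $y\prec x$, or $x,y$ are incomparable.

**Definition (width, downsets).** An *antichain* is a set of pairwise incomparable elements, and the *width* of $P$ is the maximum size of an antichain. A *downset* is a set $D\subseteq P$ such that $y\in D$ and $x\preceq y$ imply $x\in D$. The number of downsets is $d(P)$.

*Examples.* A total order on $n$ elements has width $1$ and $n+1$ downsets, its initial segments. An antichain of size $n$ has width $n$ and $2^n$ downsets. If $P=\{p,q,r\}$ with $p\prec q$ and $p\prec r$ and no other relation, the width is $2$ and the downsets are $\emptyset,\{p\},\{p,q\},\{p,r\},\{p,q,r\}$, so $d(P)=5$.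

We recall **Dilworth's theorem**: a finite poset of width $w$ can be partitioned into $w$ chains (and, clearly, into no fewer). Such a partition is found by bipartite matching. Take two copies $y',y''$ of each element and join $y'$ to $z''$ when $y\prec z$. The edges of a matching link elements into chains, and a matching with $\mu$ edges gives a partition into $|P|-\mu$ chains. Conversely, a partition into $c$ chains gives a matching with $|P|-c$ edges. So a maximum matching gives a minimum chain partition.

**Definition (query-optimality).** Let $Q_{\rm width}(n,w)$ be the minimum, over all algorithms with no restriction on running time, of the worst-case number of queries needed to identify any poset on $n$ elements of width at most $w$. Let $Q_{\rm down}(n,N)$ be the analogous minimum over all posets on $n$ elements with at most $N$ downsets. The algorithms may be told the bound $w$ or $N$. A single uniform algorithm is *query-optimal with respect to the width* if there is an absolute constant $C$ such that for all $n$ and $w$ it identifies every poset on $n$ elements of width at most $w$ with at most $C\cdot Q_{\rm width}(n,w)$ queries. Query-optimality *with respect to the number of downsets*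 is defined in the same way with $Q_{\rm down}(n,N)$.

The problem, from the source cited as ["Alejandro López-Ortiz"](https://doc.lagout.org/science/0_Computer%20Science/2_Algorithms/Space-Efficient%20Data%20Structures%2C%20Streams%2C%20and%20Algorithms%20%5BBrodnik%2C%20L%C3%B3pez-Ortiz%2C%20Raman%20%26%20Viola%202013-08-07%5D.pdf), asks for a deterministic algorithm that runs in time polynomial in $n$ and is query-optimal with respect to the width or with respect to the number of downsets. One algorithm does both. The computation model is standard deterministic computation, counted in bits.

**Theorem 1.** There is a deterministic polynomial-time algorithm, receiving only the set $P$ and query access, that identifies every poset $P$ on $n\ge1$ elements using at most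
$$\log_2 n!+n+(10+4\log_2 e)\,wn\;\le\;\log_2 n!+17\,wn$$
queries, where $w$ is the true width of $P$. The elements may arrive online in any order; the bound then holds after every prefix, with $n$ and $w$ replaced by the size and width of the prefix.

**Theorem 2.** The algorithm is query-optimal with respect to the width: it uses at most $103\,Q_{\rm width}(n,w)$ queries on every poset on $n$ elements of width at most $w$. It is also query-optimal with respect to the number of downsets: it uses at most $171\,Q_{\rm down}(n,N)$ queries on every poset on $n$ elements with at most $N$ downsets.

**Theorem 3.** For $1\le w\le n$,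
$$\max\{\log_2 n!,\ n(w-1)/4\}\le Q_{\rm width}(n,w)\le\log_2 n!+17wn .$$
So for $w=o(\log n)$ we have $Q_{\rm width}(n,w)=(1+o(1))\,n\log_2 n$, attained by this one algorithm.

## 3. Chain coordinates and independent binary searches

As for total orders, we insert elements one at a time. Let $S=\{x_1,\dots,x_{t-1}\}$ be the elements whose order is completely known, and let $x=x_t$ be the new one. For $y\in P$ put
$$D(y)=\{z\in S:z\prec y\},\qquad U(y)=\{z\in S:z\succ y\}.$$
Both relations are strict, so $y\notin D(y)$ even when $y\in S$. We must find $D(x)$ and $U(x)$.

Partition $S$ into a minimum number $k$ of chains $C_1,\dots,C_k$. By Dilworth's theorem $k$ is the width of $S$, so $k\le w$. Set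
$$v_j(y)=|D(y)\cap C_j|,\qquad v_{k+j}(y)=|U(y)\cap C_j|\qquad(1\le j\le k).$$
If $z\prec x$ and $z'\prec z$ with $z,z'\in C_j$, then $z'\prec x$. So $D(x)\cap C_j$ is an initial segment of $C_j$, and likewise $U(x)\cap C_j$ is a final segment. Therefore the $2k$ integers $v(x)=(v_1(x),\dots,v_{2k}(x))$ determine $D(x)$ and $U(x)$. Moreover the test
$$\text{"}v_j(x)\ge i\,?\text{"}$$
takes one query. For $j\le k$ compare $x$ with the $i$-th smallest element of $C_j$ and see whether that element is below $x$. For coordinate $k+j$ compare $x$ with the $i$-th largest element of $C_j$ and see whether that element is above $x$.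

*Example.* Let $S=\{p,q,r\}$ with $p\prec q$ and $p\prec r$ only, and let $x$ satisfy $p\prec x\prec r$ with $x$ and $q$ incomparable. Take $C_1=\{p\prec q\}$ and $C_2=\{r\}$, so $k=2$. Then $D(x)=\{p\}$ and $U(x)=\{r\}$, so $v(x)=(1,0,0,1)$. Also $D(p)=\emptyset$ and $U(p)=\{q,r\}$, so $v(p)=(0,0,1,1)$, while $v(q)=v(r)=(1,0,0,0)$.

The sensible first attempt is to find each coordinate by its own binary search. This is the algorithm of Faigle and Turán: it runs in polynomial time and uses $O(nw\log(n/w))$ queries. But Daskalakis et al. proved $Q_{\rm width}(n,w)=\Omega(n(\log n+w))$ and gave an algorithm with $O(n(\log n+w))$ queries. So the independent searches miss the target.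

To see exactly where the loss occurs, let $P$ consist of $w$ chains of even size $m$, with no relations between different chains, so $n=wm$, and insert the elements round-robin. From the middle of the process on, every chain of $S$ has at least $m/2$ elements. The minimum chain partition consists of the $w$ given chains, since elements of different chains cannot share a chain. A balanced binary search among $c+1$ values asks at least $\lfloor\log_2(c+1)\rfloor$ questions on every branch. So the last $n/2$ insertions cost at least
$$\frac n2\cdot w\cdot\Big\lfloor\log_2\Big(\frac m2+1\Big)\Big\rfloor$$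
queries for the coordinates $1,\dots,k$ alone. If $w$ is about $\log_2 n$ this is of order $n\log^2 n$, while $n(\log n+w)$ is of order $n\log n$. The binary searches pay $\log m$ in *each* of the coordinates of an insertion, although these coordinates are far from independent.

The other natural route is to make all coordinates dependent from the start: put a measure on all candidates for $D(x)$ and bisect it. For $\delta\in(0,1/2]$, an element is *$\delta$-central* in a poset with $d$ downsets if at least $\delta d$ downsets contain it and at least $\delta d$ do not; a *central* element is one for a fixed absolute $\delta>0$ for which every poset is guaranteed to contain one. In a chain of $3$ elements, with $4$ downsets, the middle element is $\tfrac12$-central: two downsets contain it and two do not. Querying central elements removes a constant fraction of the candidate downsets each time, and the resulting insertion sort is query-optimal with respect to the number of downsets. But no polynomial-time method is known for finding a central element of a general poset, and a polynomial-time probabilistic one would yield a polynomial-time algorithm that, with high probability, estimates the number of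 downsets to within an arbitrarily small factor. Central elements can be found in polynomial time in 2-dimensional orders (a $1/4$-central element, by Steiner), interval orders and series-parallel orders, so these classes can be identified query-optimally in polynomial time. The algorithm of Daskalakis et al. is likewise not known to run in polynomial time, because it needs exact counts of linear extensions, under some constraints, of the current poset. In both cases the obstacle is *counting*. We need a measure that couples the coordinates and can be evaluated without counting anything difficult.

## 4. Searching near an anchor without knowing the anchor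

Suppose a helper tells us an element $a\in S$ with $a\prec x$. By transitivity $D(a)\subseteq D(x)$ and $U(x)\subseteq U(a)$. So $v_j(x)\ge v_j(a)$ for $j\le k$ and $v_j(x)\le v_j(a)$ for $j>k$: we know a starting point and a direction in every coordinate. Let $e\ge0$ be the distance to walk in one coordinate. Galloping search tests whether $e\ge1$, $e\ge3$, $e\ge7$, and so on, until it finds $i=\lfloor\log_2(1+e)\rfloor$, after $i+1$ tests; then it bisects the $2^i$ values of that block with $i$ tests. The cost is
$$\ell(e)=2\lfloor\log_2(1+e)\rfloor+1\le2\log_2(1+e)+1 ,$$
or less if the end of the chain cuts the search off. For instance $\ell(0)=1$, $\ell(1)=\ell(2)=3$, and $\ell(3)=\dots=\ell(6)=5$. A coordinate that does not move costs $1$, so with a nearby anchor $a$ we pay $O(w)$ plus a small extra.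

There is no helper. But an anchor is one of only about $t$ elements, so naming it should be worth only about $\log_2 t$ queries, and we can afford $\log_2 t$ per insertion. To avoid having to name it, turn the search into a probability weight. Give deviation $e$ the weight $2^{-\ell(e)}$. Exactly $2^i$ integers $e\ge0$ have $\lfloor\log_2(1+e)\rfloor=i$, so
$$\sum_{e\ge0}2^{-\ell(e)}=\sum_{i\ge0}2^i\,2^{-2i-1}=1 . \tag{2}$$
Each possible anchor now gives an explicit *product* distribution on vectors. Add up these distributions over all anchors and bisect, coordinate by coordinate, with respect to the sum. The true vector has weight at least its weight under the best anchor, out of a total weight equal to the number of anchors. So ignorance of the best anchor costs only the logarithm of their number. Since the sum has few terms and each term is a product, every needed weight is computed directly.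

**Why anchors are needed on both sides.** An anchor $b\succ x$ serves equally well, walking in the opposite directions. Lower anchors alone would not give a good bound. For $w\ge2$, let $S$ first consist of $w-1$ mutually incomparable chains of $m$ elements each, then insert a descending chain $y_1\succ y_2\succ\cdots$ incomparable to all of them. When $y_r$ with $r\ge2$ arrives, nothing in $S$ lies below it, so the only lower anchor is a formal bottom element with $D=\emptyset$, $U=S$. Since $U(y_r)=\{y_1,\dots,y_{r-1}\}$, its deviation is $m$ in each of $w-1$ coordinates. The upper anchor $y_{r-1}$ has $D=\emptyset$ and $U=\{y_1,\dots,y_{r-2}\}$, so its deviation is $1$ in one coordinate and $0$ in all others.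

What remains is to show that good anchors exist *on average*. This is the content of Section 8.

## 5. The insertion procedure

Add formal elements $\pm\infty$ with $-\infty\prec y\prec+\infty$ for all $y\in P$. Thus $D(-\infty)=U(+\infty)=\emptyset$ and $D(+\infty)=U(-\infty)=S$, and $v_j(\pm\infty)$ is defined by the same formulas as before. For $t=1$ nothing is done. For $t\ge2$ compute a minimum chain partition $C_1,\dots,C_k$ of $S$, by a fixed deterministic matching procedure.

**Models.** There are $2t$ models: a *lower* model for each $a\in S\cup\{-\infty\}$ and an *upper* model for each $b\in S\cup\{+\infty\}$. The deviation of a candidate value $v$ of coordinate $j$ is as follows.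

- Lower model $a$: $e=v-v_j(a)$ if $j\le k$, and $e=v_j(a)-v$ if $j>k$.
- Upper model $b$: $e=v_j(b)-v$ if $j\le k$, and $e=v-v_j(b)$ if $j>k$.

For a model $\lambda$ put $\omega_j^\lambda(v)=2^{-\ell(e)}$ if $e\ge0$ and $\omega_j^\lambda(v)=0$ if $e<0$. Different values $v$ give different deviations, so (2) gives $\sum_v\omega_j^\lambda(v)\le1$. All elements of $S$ are used as anchors, whether or not they are comparable to $x$. A bad anchor is harmless.

**Search.** For $j=1,\dots,2k$ in turn, suppose $v_1,\dots,v_{j-1}$ have been found, where $v_i=v_i(x)$. Let
$$\Omega_{j-1}^\lambda=\prod_{i<j}\omega_i^\lambda(v_i),\qquad p_j(v)=\sum_\lambda\Omega_{j-1}^\lambda\,\omega_j^\lambda(v),$$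
where $0\le v\le|C_j|$ if $j\le k$ and $0\le v\le|C_{j-k}|$ if $j>k$. Find $v_j$ by weighted bisection:

1. Let $V=\{v:p_j(v)>0\}$, $W_j=\sum_vp_j(v)$, and $s_v=\sum_{u<v}p_j(u)+p_j(v)/2\in(0,W_j)$ for $v\in V$. Start with $[L,R)=[0,W_j)$.
2. While $I=\{v\in V:s_v\in[L,R)\}$ has at least two elements, perform a *halving*: let $M=(L+R)/2$, $I_1=\{v\in I:s_v<M\}$ and $I_2=I\setminus I_1$. If both are nonempty, ask "$v_j(x)\ge\min I_2$?" and keep $[M,R)$ if yes, $[L,M)$ if no. If one of them is empty, keep the half containing $I$, without a query.
3. Output the single element of $I$.

After the last coordinate, read off $D(x)$ and $U(x)$ and replace $S$ by $S\cup\{x\}$.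

*Example, first coordinate.* Take $S=\{p,q,r\}$ and $x$ from Section 3, so $t=4$ and there are $8$ models. Here $v_1$ ranges over $\{0,1,2\}$, and the values at the anchors are $v_1(-\infty)=v_1(p)=0$, $v_1(q)=v_1(r)=1$, $v_1(+\infty)=2$. The weights $(\omega_1(0),\omega_1(1),\omega_1(2))$ are
$$\begin{aligned}
&\text{lower } -\infty,\,p:\ (\tfrac12,\tfrac18,\tfrac18)\text{ each},\qquad &&\text{lower } q,\,r:\ (0,\tfrac12,\tfrac18)\text{ each},\\
&\text{upper } p:\ (\tfrac12,0,0),\quad\text{upper } +\infty:\ (\tfrac18,\tfrac18,\tfrac12),\qquad &&\text{upper } q,\,r:\ (\tfrac18,\tfrac12,0)\text{ each}.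
\end{aligned}$$
Adding, $p_1=(\tfrac{15}8,\tfrac{19}8,1)$, $W_1=\tfrac{21}4$, and $s_0=\tfrac{15}{16}$, $s_1=\tfrac{49}{16}$, $s_2=\tfrac{76}{16}$. The first midpoint is $\tfrac{42}{16}$, so $I_1=\{0\}$, $I_2=\{1,2\}$. The question "$v_1(x)\ge1$?" compares $x$ with $p$, and the answer is yes. The next midpoint is $\tfrac{63}{16}$, so we ask "$v_1(x)\ge2$?", comparing $x$ with $q$. The answer is no, and $v_1=1$.

**Correctness.** We check that the true value is never lost. Under the lower model $-\infty$ the deviation of a value $v$ is $v\ge0$ for $j\le k$ and $|C_{j-k}|-v\ge0$ for $j>k$. So this model gives positive weight to every value in every coordinate. Hence $\Omega^{-\infty}_{j-1}>0$ and $v_j(x)\in V$ for each $j$. Suppose $v_j(x)\in I$ before a halving. The numbers $s_v$ increase with $v\in V$, so every element of $I_1$ is smaller than every element of $I_2$. Thus $v_j(x)\in I_2$ exactly when $v_j(x)\ge\min I_2$, and the query keeps the correct half. Moreover, when $I_1\neq\emptyset$ we have $\min I_2\ge1$, so the question is a legitimate one-query test. The loop ends, because the intervals shrink while the numbers $s_v$ are distinct; Section 6 gives a quantitative bound. So $v(x)$ is found correctly,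 and with it the order on $S\cup\{x\}$.

## 6. Cost of one insertion

**Step 1: one coordinate.** *This step bounds one weighted bisection by the logarithm of the inverse relative weight of the answer.* The bisection for coordinate $j$ performs at most
$$\log_2\frac{W_j}{p_j(v_j)}+2 \tag{3}$$
halvings, hence at most that many queries.

For $u<v$ in $V$,
$$s_v-s_u=\frac{p_j(u)}2+\sum_{u<u'<v}p_j(u')+\frac{p_j(v)}2\ge\frac{p_j(u)+p_j(v)}2 .$$
Suppose that after $r$ halvings $I$ contains $v_j$ and another element $u$. Both $s_u$ and $s_{v_j}$ lie in a half-open interval of length $W_j/2^r$, so $p_j(v_j)/2<|s_u-s_{v_j}|<W_j/2^r$, that is, $r<\log_2(W_j/p_j(v_j))+1$. Let $R$ be the total number of halvings. If $R\ge1$, then after $R-1$ halvings $I$ still had at least two elements, one of them $v_j$. So $R-1<\log_2(W_j/p_j(v_j))+1$, which gives (3). If $R=0$, (3) holds because $W_j\ge p_j(v_j)$.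

**Step 2: all coordinates.** *This step adds up (3) and shows that not knowing the best model costs only $\log_2(2t)$.* Let $M_j=\sum_\lambda\Omega_j^\lambda$. Then $M_0=2t$, because there are $2t$ models, and $M_j>0$ because of the model $-\infty$. From the definitions,
$$p_j(v_j)=\sum_\lambda\Omega_{j-1}^\lambda\omega_j^\lambda(v_j)=M_j,\qquad W_j=\sum_\lambda\Omega_{j-1}^\lambda\sum_v\omega_j^\lambda(v)\le M_{j-1}.$$
So the bisection for coordinate $j$ has at most $\log_2(M_{j-1}/M_j)+2$ halvings. Summing over $j=1,\dots,2k$, the logarithms telescope to $\log_2(M_0/M_{2k})+4k$. Since $M_{2k}\ge\Omega_{2k}^\lambda$ for each $\lambda$, the number of halvings, and therefore of queries, is at most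
$$\log_2(2t)+4k+\log_2\frac1{\Omega_{2k}^\lambda}$$
for *every* model $\lambda$ with $\Omega_{2k}^\lambda>0$. Let $e_1,\dots,e_{2k}\ge0$ be the deviations of the true vector $v(x)$ from $\lambda$. Then $\log_2(1/\Omega_{2k}^\lambda)=\sum_j\ell(e_j)\le2k+2\sum_j\log_2(1+e_j)$, and the bound becomes
$$\log_2(2t)+6k+2\sum_{j=1}^{2k}\log_2(1+e_j). \tag{4}$$

**Step 3: a single number measures the distance to an anchor.** *This step replaces the $2k$ deviations by their sum.* For $y\in P\cup\{\pm\infty\}$ let
$$\rho_S(y)=|D(y)|-|U(y)|,$$
so $\rho_S(\pm\infty)=\pm|S|$. Let $a\prec x\prec b$ with $a,b\in S\cup\{\pm\infty\}$. By transitivity $D(a)\subseteq D(x)\subseteq D(b)$ and $U(a)\supseteq U(x)\supseteq U(b)$. Hence all deviations of $v(x)$ from the lower model $a$ and from the upper model $b$ are nonnegative. The deviations from the lower model $a$ add up to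
$$\sum_{j\le k}\big(v_j(x)-v_j(a)\big)+\sum_{j>k}\big(v_j(a)-v_j(x)\big)=|D(x)|-|D(a)|+|U(a)|-|U(x)|,$$
and similarly for $b$, so the two sums are
$$g_1=\rho_S(x)-\rho_S(a),\qquad g_2=\rho_S(b)-\rho_S(x). \tag{5}$$

*Example.* For $S=\{p,q,r\}$ and $x$ as above, take $a=p$, $b=r$. The deviations from lower model $p$ are $1,0,1,0$ and those from upper model $r$ are $0,0,0,1$. Correspondingly $\rho_S(p)=-2$, $\rho_S(x)=0$, $\rho_S(r)=1$, so $g_1=2$ and $g_2=1$.

**Step 4: the price of an insertion.** *This step puts (4) in a form that depends only on the distance.* Let $m=\min(g_1,g_2)$ and use in (4) the model that attains the minimum, so $\sum_je_j=m$. For $G\ge0$ define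
$$h(G)=2w\log_2\Big(1+\frac G{2w}\Big),$$
where $w$ is the width of $P$; the algorithm does not know $w$, and $h$ is used in the analysis only. By concavity of the logarithm (Jensen), $\sum_{j\le2k}\log_2(1+e_j)\le2k\log_2(1+\frac m{2k})$. For $m\ge0$ the function $s\mapsto s\ln(1+m/s)$ is nondecreasing on $s>0$: with $u=m/s$ its derivative is $\ln(1+u)-\frac u{1+u}$. This vanishes at $u=0$ and has derivative $\frac1{1+u}-\frac1{(1+u)^2}\ge0$ in $u$, so it is nonnegative. As $k\le w$, the sum is at most $h(m)$. So the insertion of $x_t$ costs at most
$$1+\log_2t+6w+2h(m_t), \tag{6}$$
where $m_t$ is the value of $m$ for any chosen pair $a\prec x_t\prec b$ in $S\cup\{\pm\infty\}$. For $t=1$ nothing is asked and (6) holds because its right side is nonnegative. The algorithm never needs to know the pair $(a,b)$, so we may choose it with knowledge of the whole poset.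

## 7. Running time

**Step 5: the procedure is polynomial.** *This step bounds the number of arithmetic operations and the length of the numbers.* Consider the insertion of $x_t$, $t\ge2$.

*Length of numbers.* A deviation is at most $t-1$, so $\ell(e)\le2\log_2t+1$. All positive $\Omega_j^\lambda$ are therefore powers of two with exponent between $-B$ and $0$ for an integer $B\le2k(2\log_2t+1)=O(n\log n)$; for instance $B=2k(2\lfloor\log_2t\rfloor+1)$. The numbers $p_j(v)$ and $W_j$ are integer multiples of $2^{-B}$ and at most $2t$, and the $s_v$ are integer multiples of $2^{-B-1}$. The interval endpoints after $r$ halvings have the form $W_jc/2^r$ with an integer $0\le c\le2^r$. By (3), $r\le\log_2(W_j/p_j(v_j))+2\le B+\log_2(2t)+2$, since $W_j\le2t$ and $p_j(v_j)=M_j\ge2^{-B}$. After scaling by a suitable power of two, all quantities in the search are integers of $O(n\log n)$ bits.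

*Number of operations.* The minimum chain partition takes $O(t^3)$ operations: at most $t$ augmenting paths, each found in $O(t^2)$. All values $v_j(a)$ are obtained in $O(t^2)$ by scanning the pairs of $S$. The number of pairs $(j,v)$ is $2\sum_{j\le k}(|C_j|+1)=O(t)$. For each one, $p_j(v)$ takes $O(t)$ operations, so $O(t^2)$ in all. Choosing $\lambda=-\infty$ in (4), where each deviation is at most $t-1$, there are at most $\log_2(2t)+6k+4k\log_2t=O(t\log t)$ halvings, each taking $O(t)$ operations. Altogether one insertion takes $O(t^3)$ operations, and the whole algorithm takes $O(n^4)$ operations on numbers of $O(n\log n)$ bits. This is polynomial. The algorithm is deterministic, and neither $w$ nor $N$ was used in it.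

## 8. Gaps along a fixed chain partition

The terms of (6) other than $2h(m_t)$ sum to $\log_2n!+n+6wn$, which is what we want. A single $h(m_t)$ may be as large as about $2w\log_2(n/w)$, which is the loss of Section 3 again. We now show that the average of $h(m_t)$ is only $O(w)$. The mechanism is a splitting argument: $x_t$ cuts an interval into parts of length $g_1$ and $g_2$, we pay for the *shorter* part, and the logarithm is so concave that this payment is matched, up to $2w$, by the growth of a potential that stays small.

By Dilworth's theorem fix a partition of the whole poset $P$ into chains $K_1,\dots,K_w$. It is used only in the analysis. When $x=x_t\in K_i$ is inserted into $S$, let $a,b$ be its two neighbors in $(K_i\cap S)\cup\{\pm\infty\}$. Then $a\prec x\prec b$, and this pair defines $m_t$.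

**Definition (gap, potential).** A *gap* of $S$ is a pair $(y,z)$ of consecutive elements $y\prec z$ of a chain $(K_i\cap S)\cup\{\pm\infty\}$, for some $i$. Its *size* is $\rho_S(z)-\rho_S(y)$, and the potential is
$$H_S=\sum_{\text{gaps }(y,z)}h\big(\rho_S(z)-\rho_S(y)\big).$$

*Example.* Let $P$ be the four-element poset on $p,q,r,x$ with $p\prec q$ and $p\prec x\prec r$, where $q$ is incomparable to $x$ and $r$. Its width is $2$; take $K_1=\{p,x,r\}$, $K_2=\{q\}$ and $S=\{p,q,r\}$. Since $\rho_S(-\infty)=-3$, $\rho_S(p)=-2$, $\rho_S(q)=\rho_S(r)=1$, $\rho_S(+\infty)=3$, the gaps in $K_1$ have sizes $1,3,2$ and those in $K_2$ have sizes $4,2$. In each chain the sizes sum to $6=2|S|$. Inserting $x$ splits the gap $(p,r)$ of size $3$ into parts of sizes $2$ and $1$, measured in $S$.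

Sizes are nonnegative, since $y\prec z$ gives $D(y)\subseteq D(z)$ and $U(y)\supseteq U(z)$. The function $h$ is increasing and concave on $[0,\infty)$.

**Step 6: gaps never shrink.** *This step shows that adding an element cannot hurt the gaps it does not split.* Let $S'=S\cup\{x\}$. For $y\in S'\cup\{\pm\infty\}$ we have $\rho_{S'}(y)=\rho_S(y)+\sigma(y)$, where $\sigma(y)=1$ if $x\prec y$, $\sigma(y)=-1$ if $x\succ y$, and $\sigma(y)=0$ otherwise; in particular $\sigma(x)=0$. Let $y\prec z$. If $\sigma(y)=1$, then $x\prec y\prec z$, so $\sigma(z)=1$. If $\sigma(z)=-1$, then $y\prec z\prec x$, so $\sigma(y)=-1$. In all other cases $\sigma(y)\le0\le\sigma(z)$. So $\sigma(y)\le\sigma(z)$ always, and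
$$\rho_{S'}(z)-\rho_{S'}(y)\ge\rho_S(z)-\rho_S(y)\qquad\text{for all }y\prec z\text{ in }S'\cup\{\pm\infty\}. \tag{7}$$

**Step 7: splitting pays for the insertion.** *This step compares the rise of the potential with $h(m_t)$.* Inserting $x$ replaces the gap $(a,b)$, of size $g_1+g_2$ in $S$ by (5), by the gaps $(a,x)$ and $(x,b)$. By (7) their sizes in $S'$ are at least $g_1$ and $g_2$. All other gaps persist and do not shrink. Since $h$ is increasing, with $M=\max(g_1,g_2)$ and $m=\min(g_1,g_2)$,
$$H_{S'}-H_S\ge h(g_1)+h(g_2)-h(g_1+g_2)=h(m)+h(M)-h(M+m).$$
Now $h(M)-h(M+m)=2w\log_2\frac{2w+M}{2w+M+m}$. As $m\le M$, we have $2(2w+M)\ge2w+M+m$, so the fraction is at least $\frac12$. Hence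
$$H_{S'}-H_S\ge h(m)-2w. \tag{8}$$

**Step 8: the final potential is small.** *This step bounds $H_P$.* At the start $H_\emptyset=w\,h(0)=0$: each chain has the single gap $(-\infty,+\infty)$, of size $0$. At the end, $S=P$, the chain $K_i$ contributes $|K_i|+1$ gaps, so there are $n+w$ gaps. The sizes within each $K_i$ telescope to $\rho_P(+\infty)-\rho_P(-\infty)=2n$. So all sizes sum to $2wn$. By concavity of $h$ (Jensen) and $\ln(1+u)\le u$,
$$H_P\le(n+w)\,h\Big(\frac{2wn}{n+w}\Big)=(n+w)\,2w\log_2\Big(1+\frac n{n+w}\Big)\le2(\log_2e)\,wn .$$

**Step 9: total.** *This step adds everything and proves Theorem 1.* Summing (8) over all $n$ insertions,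
$$\sum_{t=1}^nh(m_t)\le H_P-H_\emptyset+2wn\le2(1+\log_2e)\,wn .$$
Summing (6) over $t=1,\dots,n$, the number of queries is at most
$$\log_2n!+n+6wn+4(1+\log_2e)\,wn=\log_2n!+n+(10+4\log_2e)\,wn .$$
Since $4\log_2e<5.78$ and $w\ge1$, we have $n+(10+4\log_2e)wn\le16.78\,wn\le17wn$. The order of insertion was arbitrary, and up to any moment the algorithm has queried only elements of the current prefix and has run exactly as it would on the prefix alone. Applying the argument to the prefix, with its own size and width, gives the online statement. Together with the correctness proof in Section 5 and Step 5, this proves Theorem 1. $\blacksquare$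

## 9. Stacks of antichains and the lower bounds

Let $n\ge2$.

**Step 10: the cost of locating.** *This step gives the $n\log n$ part of the lower bounds.* Total orders have width $1$ and $n+1$ downsets. So Section 1 gives
$$Q_{\rm width}(n,w)\ge\log_2n!\quad(w\ge1),\qquad Q_{\rm down}(n,N)\ge\log_2n!\quad(N\ge n+1). \tag{9}$$

**Step 11: the cost of incomparability.** *This step refines the antichain example of Section 1 to smaller width.* The *ordinal sum* of posets puts every element of an earlier summand below every element of a later one. For example, the ordinal sum of two antichains $\{p,q\}$, $\{r,s\}$ has the relations $p,q\prec r,s$. For $1\le s\le n$ let $A$ be the ordinal sum of $\lfloor n/s\rfloor$ antichains ("blocks") of size $s$ and, if elements remain, one smaller antichain on the remaining elements, also called a block. Let $x,y$ be two elements of a common block, and let $A'$ be $A$ with the relation $x\prec y$ added. This is again an ordinal sum of posets, so it is a partial order. Its width is at most $s$, and $d(A')\le d(A)$, since each downset of $A'$ is a downset of $A$. If an algorithm run on $A$ never queries the pair $x,y$, then it receives the same answers on $A'$, produces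 the same output, and is wrong on $A$ or on $A'$. So any correct algorithm for a class containing $A$ and all these $A'$ queries on $A$ every pair inside each block. The full blocks alone give at least
$$\Big\lfloor\frac ns\Big\rfloor\binom s2=\Big\lfloor\frac ns\Big\rfloor s\cdot\frac{s-1}2\ge\frac{n(s-1)}4 \tag{10}$$
queries. The last inequality uses $\lfloor n/s\rfloor s\ge n/2$. Indeed this number is at least $s$, because $s\le n$, and it is greater than $n-s$, so twice the number exceeds $n$.

**Step 12: optimality for the width.** *This step proves the first half of Theorem 2.* For $n=1$ the algorithm makes no queries. Let $n\ge2$, $w\ge1$, $\bar w=\min(w,n)$ and $Q=Q_{\rm width}(n,w)$. By (9), by (10) with $s=\bar w$, and by (1),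
$$\log_2n!\le Q,\qquad n(\bar w-1)\le4Q,\qquad n\le2Q .$$
A poset on $n$ elements of width at most $w$ has true width at most $\bar w$. So by Theorem 1 the algorithm uses at most
$$\log_2n!+17n(\bar w-1)+17n\le Q+68Q+34Q=103\,Q .$$

**Step 13: optimality for the number of downsets.** *This step proves the second half of Theorem 2, by choosing the block size that the budget $N$ allows.* The case $n=1$ is again trivial. Let $n\ge2$. Every poset on $n$ elements has at least $n+1$ downsets, namely the initial segments of a linear extension, so for $N\le n$ the class is empty and there is nothing to prove. Let $N\ge n+1$, $\bar N=\min(N,2^n)$ and $Q=Q_{\rm down}(n,N)$. Then $\bar N\ge n+1$, and $s=\lfloor\log_2(\bar N/n)\rfloor$ satisfies $0\le s\le n$.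

We claim that
$$n\log_2\bar N\le10\,Q. \tag{11}$$

Suppose first that $s\ge1$, and let $A$ be the poset of Step 11 for this $s$. A nonempty downset of $A$ has a last block that it meets; it contains all earlier blocks and an arbitrary nonempty subset of that block. There are at most $n$ blocks, so
$$d(A)=1+\sum_B\big(2^{|B|}-1\big)\le1+n(2^s-1)\le n2^s\le\bar N\le N ,$$
the sum being over the blocks $B$. Since $d(A')\le d(A)$, the class contains $A$ and all $A'$, and (10) gives $n(s-1)\le4Q$. From $s>\log_2(\bar N/n)-1$ we get $\log_2\bar N<\log_2n+(s-1)+2$. By (1) and (9), $n\log_2n\le2Q$ and $n\le2Q$. Hence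
$$n\log_2\bar N\le n\log_2n+n(s-1)+2n\le2Q+4Q+4Q=10Q .$$
If $s=0$, then $\bar N<2n$ and $n\log_2\bar N\le n\log_2n+n\le4Q$. This proves (11).

Now let $P$ be a poset on $n$ elements with $d(P)\le N$ and width $w$. The subsets of a maximum antichain generate different downsets, so $2^w\le d(P)$; and $d(P)\le2^n$, so $d(P)\le\bar N$. Thus $w\le\log_2\bar N$, and by Theorem 1 and (11) the algorithm uses at most
$$\log_2n!+17\,n\log_2\bar N\le Q+170\,Q=171\,Q$$
queries. This proves Theorem 2. $\blacksquare$

**Step 14: the leading constant.** *This step proves Theorem 3.* For $n\ge2$ the lower bounds are (9) and (10) with $s=w$; for $n=1$ the lower bound is $0$. The upper bound is Theorem 1, because the bound there increases with the true width, which is at most $w$. If $w=o(\log n)$, then $17wn=o(n\log n)$, while $\log_2n!=(1+o(1))\,n\log_2n$. So both sides are $(1+o(1))\,n\log_2n$, and the upper bound is attained by the algorithm of Section 5. $\blacksquare$
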